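\title{Proper Segal algebras that factorize}

\begin{abstract}
A Segal algebra on a locally compact group $G$ is a dense left ideal of $L^1(G)$ that is complete in a finer, left translation invariant norm in which translation is continuous. We show that a Segal algebra different from $L^1(G)$ can factorize, by an explicit example on the group $\{\pm1\}^{\mathbb Z}\rtimes\mathbb Z$. We then prove that $G$ carries a Segal algebra $S\ne L^1(G)$ with a bounded left approximate identity if and only if $G$ is not a SIN group. By Cohen's factorization theorem, every non-SIN group carries a Segal algebra $S\neq L^1(G)$ that factorizes.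
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a locally compact group with identity $e$ and left Haar measure $\lambda$. For $y\in G$ and a function $f$ on $G$ let $L_yf(x)=f(y^{-1}x)$.

\begin{definition}\label{def:segal}
A \emph{Segal algebra} on $G$ (in the sense of Reiter) is a linear subspace $S\subseteq L^1(G)$ such that
\begin{enumerate}
\item[(i)] $S$ is a dense left ideal of $L^1(G)$ under convolution;
\item[(ii)] $S$ is a Banach space under a norm $\|\cdot\|_S$ with $\|f\|_1\le\|f\|_S$ for $f\in S$;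
\item[(iii)] $L_yf\in S$ and $\|L_yf\|_S=\|f\|_S$ for $f\in S$, $y\in G$;
\item[(iv)] $y\mapsto L_yf$ is continuous from $G$ to $(S,\|\cdot\|_S)$ for each $f\in S$.
\end{enumerate}
We call $S$ \emph{proper} if $S\ne L^1(G)$.
\end{definition}

These axioms give $\|g*f\|_S\le\|g\|_1\|f\|_S$ for $g\in L^1(G)$ and $f\in S$ (Lemma~\ref{lem:action}), so $S$ is a Banach algebra under convolution. A Banach algebra $B$ \emph{factorizes} if every $a\in B$ is a product $a=bc$ with $b,c\in B$. A \emph{bounded left approximate identity} of $B$ is a bounded net $(e_\alpha)$ in $B$ with $e_\alpha b\to b$ for all $b\in B$; right approximate identities are defined with $be_\alpha$ in place of $e_\alpha b$. Our only source of factorizations is the following theorem.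

\begin{theorem}[Cohen; see {\cite[\S32]{HR2}}, {\cite[\S11]{BD}}]\label{thm:cohen}
A Banach algebra with a bounded left approximate identity factorizes.
\end{theorem}

Probability densities concentrated on smaller and smaller neighborhoods of $e$ form a bounded left approximate identity of $L^1(G)$, so $L^1(G)$ always factorizes. For proper Segal algebras, three observations point the other way.

First, membership in a proper $S$ is a regularity condition, and one expects a product of two regular functions to be more regular than either. On the circle $\mathbb T$ the Segal algebra $L^2(\mathbb T)$ behaves in this way: $|f*g|\le\|f\|_2\|g\|_2$ everywhere, so no unbounded function in $L^2(\mathbb T)$ is a product.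

Second, a proper Segal algebra has no left unit. If $u*f=f$ for $f\in S$, then the same holds for $f\in L^1(G)$ by density. For probability densities $v$ concentrated on neighborhoods shrinking to $e$ we get $v=u*v\to u$ in $L^1(G)$, while $\int\varphi v\,d\lambda\to\varphi(e)$ for $\varphi\in C_c(G)$. So $u\lambda$ is the point mass at $e$, and $f=f*u\in S$ for every $f\in L^1(G)$.

Third, a proper Segal algebra has no bounded \emph{right} approximate identity (Proposition~\ref{prop:right}). On an abelian group it therefore has no bounded left approximate identity either, and Cohen's theorem cannot be applied.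

On the other side stands an example from the abstract theory. An \emph{abstract Segal algebra} in a Banach algebra $A$ is a dense left ideal $B$ of $A$ that is a Banach algebra under a norm $\|\cdot\|_B$ with $\|b\|_A\le C\|b\|_B$ and $\|ab\|_B\le C\|a\|_A\|b\|_B$ for $a\in A$, $b\in B$ and some constant $C$. Take $\xi\in\ell^1(\mathbb N)$ with $\|\xi\|_2=1$, let $A=\ell^2(\mathbb N)$ with the product $a\cdot b=\langle a,\xi\rangle b$, and let $B=\ell^1(\mathbb N)$. Then $\xi$ is a left unit of $B$, so $B\neq A$ factorizes. The example lives on the difference between left and right: $\xi\cdot b=b$, while $b\cdot\xi$ is a multiple of $\xi$. The question is posed in \cite{Remarks} whether the same can happen on a group: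
\begin{quote}
\emph{Do there exist a locally compact group $G$ and a Segal algebra $S\ne L^1(G)$ on $G$ such that $S$ factorizes?}
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:example}
Let $X=\{\pm1\}^{\mathbb Z}$ be the compact group of sign sequences with Haar probability measure $\lambda_X$, let $(\alpha_kx)_c=x_{c-k}$ be the shift, and let $G=X\rtimes\mathbb Z$ with the product $(x,j)(x',k)=(x\,\alpha_j(x'),j+k)$. For $f\in L^1(G)$ put $(\Pi f)(x)=\sum_jf(x,j)$. Then
\[
S=\{f\in L^1(G):\Pi f\in L^2(X)\},\qquad \|f\|_S=\|f\|_1+\|\Pi f\|_2,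
\]
is a Segal algebra, $S\ne L^1(G)$, and $S$ factorizes.
\end{theorem}

The property of this group that matters is that left and right differ near the identity. A group is \emph{SIN} (it has small invariant neighborhoods) if $e$ has a base of neighborhoods invariant under all inner automorphisms, and \emph{IN} if $e$ has a compact neighborhood invariant under all inner automorphisms. Abelian groups and discrete groups are SIN.

\begin{theorem}\label{thm:main}
For a locally compact group $G$ the following are equivalent:
\begin{enumerate}
\item[(a)] $G$ is not SIN;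
\item[(b)] there is a Segal algebra $S\ne L^1(G)$ on $G$ with a bounded left approximate identity.
\end{enumerate}
In particular, every non-SIN group carries a proper Segal algebra that factorizes.
\end{theorem}

For SIN groups the theorem says only that no proper Segal algebra has a bounded left approximate identity. We do not decide whether a proper Segal algebra on a SIN group, for example an abelian group, can factorize without one.

Both theorems rest on elements of one shape. Let $w$ be a probability density and $\mu$ a probability measure, both concentrated near $e$, let $\gamma\in G$ be arbitrary, write $\delta_\gamma$ for the point mass at $\gamma$, and put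
\begin{equation}\label{eq:shape}
a=w-w*\delta_\gamma*(\delta_e-\mu)=w-w*\delta_\gamma+w*\delta_\gamma*\mu .
\end{equation}
Then $\|a\|_1\le3$, and
\begin{equation}\label{eq:left}
a*f-f=(w*f-f)-w*\delta_\gamma*(f-\mu*f),
\end{equation}
so $a$ is close to the identity as a left multiplier, whatever $\gamma$ is. As a right multiplier it need not be. The last term of \eqref{eq:shape} equals $w*(\delta_\gamma*\mu*\delta_{\gamma^{-1}})*\delta_\gamma$, and in a non-SIN group the conjugated measure in the middle can be spread far from $e$. Then $w*\delta_\gamma*\mu$ does not cancel $w*\delta_\gamma$, the sharply peaked part of $a$ is the difference $w-w*\delta_\gamma$, and $a$ has moderate size in a norm that is blind to right translation by $\gamma$.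

Section~\ref{sec:sin} proves that (b) implies (a). Section~\ref{sec:example} proves Theorem~\ref{thm:example}; it uses only Lemma~\ref{lem:action} and Cohen's theorem. Sections~\ref{sec:criterion}--\ref{sec:general} prove that (a) implies (b): a duality criterion reduces the task to finding test functions, a case analysis of non-SIN groups supplies their building blocks, an induction assembles them on groups with a countable base at $e$, and a lifting argument removes the countability assumption.

\section{Measures, translations and two lemmas}\label{sec:prelim}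

We write $|E|=\lambda(E)$, and $\Delta$ for the modular function, $\lambda(Ex)=\Delta(x)\lambda(E)$. The norm $\|\cdot\|_\infty$ is the supremum over all points. For a compact subgroup $K$, $\lambda_K$ is its Haar probability measure, regarded as a measure on $G$.

The bounded Radon measures form a Banach algebra $M(G)$ with $\int\varphi\,d(\mu*\nu)=\iint\varphi(xy)\,d\mu(x)\,d\nu(y)$. We identify $f\in L^1(G)$ with $f\lambda$; then $L^1(G)$ is a two-sided ideal of $M(G)$ and $\delta_y*f=L_yf$. For $f\in L^1(G)$ the maps $y\mapsto\delta_y*f$ and $y\mapsto f*\delta_y$ are continuous into $L^1(G)$. A \emph{probability measure on $V$} is a Radon probability measure on $G$ for which $V$ contains a Borel set of full measure. For such a $\mu$,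
\begin{equation}\label{eq:small}
\|\mu*f-f\|_1\le\sup_{y\in V}\|\delta_y*f-f\|_1,\qquad \|f*\mu-f\|_1\le\sup_{y\in V}\|f*\delta_y-f\|_1 ,
\end{equation}
and both bounds tend to $0$ as $V$ shrinks to $e$. The conjugate $\mu^g=\delta_g*\mu*\delta_{g^{-1}}$ is the image of $\mu$ under $y\mapsto gyg^{-1}$.

Two remarks on conjugation are used repeatedly. If $D\subset G$ is compact and $U$ is a neighborhood of $e$, then by continuity of $(\gamma,y)\mapsto\gamma y\gamma^{-1}$ and compactness there is a neighborhood $V$ of $e$ with $\gamma V\gamma^{-1}\subset U$ for all $\gamma\in D$. And $G$ fails to be SIN exactly when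
\begin{equation}\label{eq:nonsin}
\begin{array}{c}\text{there is an open $U\ni e$ such that for every neighborhood $V$ of $e$}\\ \text{some $\gamma\in G$ has $\gamma V\gamma^{-1}\not\subset U$,}\end{array}
\end{equation}
because $\bigcup_\gamma\gamma V\gamma^{-1}$ is the smallest invariant set containing $V$. A group that is IN is unimodular: if $\Omega$ is a compact invariant neighborhood of $e$, then $|\Omega|=|\gamma^{-1}\Omega\gamma|=\Delta(\gamma)|\Omega|$.

\begin{lemma}\label{lem:action}
Let $S\subseteq L^1(G)$ be a subspace with properties \emph{(ii)--(iv)} of Definition~\ref{def:segal}. For $\mu\in M(G)$ and $f\in S$ we have $\mu*f\in S$ and $\|\mu*f\|_S\le\|\mu\|\|f\|_S$. In particular $S$ is a left ideal of $L^1(G)$. If $\mu$ is a probability measure on $V$, then $\|\mu*f-f\|_S\le\sup_{y\in V}\|L_yf-f\|_S$.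
\end{lemma}

\begin{proof}
The map $y\mapsto L_yf$ into $S$ is bounded and continuous. The measure $|\mu|$ is concentrated on a $\sigma$-compact set, whose image in $S$ is separable. So the Bochner integral $\int L_yf\,d\mu(y)$ exists in $S$ and has norm at most $\|\mu\|\|f\|_S$. The inclusion $S\to L^1(G)$ is continuous, so this integral equals the same integral taken in $L^1(G)$, which is $\mu*f$. The last claim follows from $\mu*f-f=\int(L_yf-f)\,d\mu(y)$.
\end{proof}

The next lemma is the step behind the open mapping theorem.

\begin{lemma}\label{lem:open}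
Let $T\colon Y\to Z$ be a bounded linear map of Banach spaces. If the unit ball of $Z$ lies in the closure of $\{Ty:\|y\|\le C\}$, then $T$ is onto.
\end{lemma}

\begin{proof}
Given $z_0\in Z$, choose inductively $y_i$ with $\|y_i\|\le C\|z_i\|$ and $\|z_{i+1}\|\le\frac12\|z_i\|$, where $z_{i+1}=z_i-Ty_i$. Then $\sum_iy_i$ converges absolutely and $T\sum_iy_i=z_0$.
\end{proof}

Right multiplication on $L^1(G)$ will be studied through its adjoint. For $\nu\in M(G)$ and a bounded Borel function $\varphi$ put
\[
R(\nu)\varphi(x)=\int\varphi(xy)\,d\nu(y),\qquad R(g)=R(\delta_g)\quad(g\in G),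
\]
so $R(g)\varphi(x)=\varphi(xg)$. The function $R(\nu)\varphi$ is again bounded and Borel. With $\langle f,\varphi\rangle=\int f\varphi\,d\lambda$, Fubini's theorem and the identity $\mu*\delta_{g^{-1}}=\delta_{g^{-1}}*\mu^g$ give
\begin{gather}
R(\nu_1)R(\nu_2)=R(\nu_1*\nu_2),\qquad \|R(\nu)\varphi\|_\infty\le\|\nu\|\|\varphi\|_\infty,\qquad \langle f*\nu,\varphi\rangle=\langle f,R(\nu)\varphi\rangle,\label{eq:R}\\
R(\mu)R(g^{-1})=R(g^{-1})R(\mu^g).\label{eq:Rconj}
\end{gather}
Functions $\psi\in C_c(G)$ are uniformly continuous, so $g\mapsto R(g)\psi$ is continuous for $\|\cdot\|_\infty$, and $\|R(\mu)\psi-\psi\|_\infty\le\sup_{y\in V}\|R(y)\psi-\psi\|_\infty$ for a probability measure $\mu$ on $V$.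

\begin{lemma}\label{lem:thin}
If $\|\psi_k\|_\infty\le1$, $\|\psi_k\|_1\to0$ and $\theta\in L^1(G)$, then $\|R(\theta)\psi_k\|_\infty\to0$.
\end{lemma}

\begin{proof}
For bounded $\theta'\in L^1(G)$, left invariance of $\lambda$ gives $|R(\theta')\psi_k(x)|\le\|\theta'\|_\infty\|\psi_k\|_1$. Hence $\|R(\theta)\psi_k\|_\infty\le\|\theta-\theta'\|_1+\|\theta'\|_\infty\|\psi_k\|_1$, and bounded functions are dense in $L^1(G)$.
\end{proof}

\section{The obstruction on SIN groups}\label{sec:sin}

The inequality $\|g*f\|_S\le\|g\|_1\|f\|_S$ measures the left factor in the weak norm and the right factor in the strong one. An approximate identity standing on the right therefore carries all of $L^1(G)$ boundedly into $S$.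

\begin{proposition}\label{prop:right}
Let $S$ be a Segal algebra on $G$ and $(e_\alpha)$ a net in $S$ with $\|e_\alpha\|_S\le C$ and $\|f*e_\alpha-f\|_1\to0$ for all $f\in S$. Then $S=L^1(G)$.
\end{proposition}

\begin{proof}
Since $\|e_\alpha\|_1\le C$ and $S$ is dense, $f*e_\alpha\to f$ in $L^1(G)$ for all $f\in L^1(G)$. For $\|f\|_1\le1$ we have $\|f*e_\alpha\|_S\le C$. Apply Lemma~\ref{lem:open} to the inclusion $S\to L^1(G)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, \emph{(b)}$\Rightarrow$\emph{(a)}]
Let $G$ be SIN and let $(e_\alpha)$ be a left approximate identity of a Segal algebra $S$ with $\|e_\alpha\|_S\le C$. As above, $e_\alpha*g\to g$ in $L^1(G)$ for all $g\in L^1(G)$. We show that $(e_\alpha)$ is also a right approximate identity of $L^1(G)$; Proposition~\ref{prop:right} then gives $S=L^1(G)$.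

Closures of relatively compact invariant neighborhoods form a base of compact invariant neighborhoods $\Omega$ of $e$. In particular $G$ is IN, hence unimodular. The density $u=|\Omega|^{-1}1_\Omega$ is central in $L^1(G)$: by the substitutions $y\mapsto xy$ and $y\mapsto y^{-1}$, and since $u(xy^{-1})=u(y^{-1}x)$,
\[
(u*g)(x)=\int u(xy)g(y^{-1})\,dy=\int u(xy^{-1})g(y)\,dy=\int g(y)u(y^{-1}x)\,dy=(g*u)(x).
\]
Let $f\in L^1(G)$ and $\varepsilon>0$. By \eqref{eq:small} choose $\Omega$ with $\|f*u-f\|_1\le\varepsilon$. Since $u*e_\alpha=e_\alpha*u$,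
\[
\|f*e_\alpha-f\|_1\le\|(f-f*u)*e_\alpha\|_1+\|f*(e_\alpha*u-u)\|_1+\|f*u-f\|_1 ,
\]
and the right side is at most $(C+1)\varepsilon+\|f\|_1\|e_\alpha*u-u\|_1$, whose last term tends to $0$.
\end{proof}

\section{The shift group: proof of Theorem~\ref{thm:example}}\label{sec:example}

Let $G=X\rtimes\mathbb Z$ be as in Theorem~\ref{thm:example}. We identify $X$ with the compact open subgroup $X\times\{0\}$. Left multiplication sends $(x,j)$ to $(x'\alpha_k(x),k+j)$ and so preserves the product of $\lambda_X$ with counting measure; this product is $\lambda$. The sets $\{x\}\times\mathbb Z$ are the left cosets of the subgroup $\{1\}\times\mathbb Z$, so $\Pi$ sums a function over these cosets, and $\|\Pi f\|_{L^1(X)}\le\|f\|_1$.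

\subsection*{$S$ is a proper Segal algebra}
The group $G$ acts on $X$ by $(x',k)\cdot x=x'\alpha_k(x)$, preserving $\lambda_X$. So $U_gF(x)=F(g^{-1}\cdot x)$ defines an isometric representation on $L^2(X)$. It is strongly continuous, because its restriction to the open subgroup $X$ is translation on $X$. If $g^{-1}=(x',k)$, then $g^{-1}(x,j)=(g^{-1}\cdot x,k+j)$, and summing over $j$ gives $\Pi L_gf=U_g\Pi f$. This proves (iii) and (iv).

Let $(f_i)$ be Cauchy for $\|\cdot\|_S$. Then $f_i\to f$ in $L^1(G)$, so $\Pi f_i\to\Pi f$ in $L^1(X)$; also $(\Pi f_i)$ converges in $L^2(X)$, hence in $L^1(X)$, and the two limits agree. So $f\in S$ and $f_i\to f$ in $S$, which proves (ii). By Lemma~\ref{lem:action}, $S$ is a left ideal. It contains the bounded functions of compact support, for which $\Pi f$ is a finite sum of bounded functions, so it is dense.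

For $m\ge0$ let $X_m=\{x\in X:x_c=1\text{ for }|c|\le m\}$. These open subgroups form a base at $e$. The measure $\lambda_m=\lambda_{X_m}$ has the density
\[
l_m(x)=2^{2m+1}1_{X_m}(x)=\prod_{|c|\le m}(1+x_c),\qquad \|l_m\|_1=1,\qquad\|l_m\|_2=2^{m+1/2}.
\]
The function $F=\sum_{m\ge1}m^{-2}l_m$ is in $L^1(X)$, and $\|F\|_2\ge m^{-2}2^{m+1/2}$ for all $m$. Extended by $0$ off $X$, it lies in $L^1(G)\setminus S$. So $S$ is proper.

\subsection*{A bounded left approximate identity}
By Lemma~\ref{lem:action} and (iv), $\lambda_m*f\to f$ in $S$ for every $f\in S$. But $\|\lambda_m\|_S=1+2^{m+1/2}$ is unbounded. The norm of $S$ sees the $L^2$ size of a function only after summation over $j$, so the peak $l_m$ on the level $j=0$ can be canceled by $-l_m$ on another level. The difference $\lambda_m-\lambda_m*\delta_d$ alone does not act like the identity; the third term of \eqref{eq:shape} repairs this, and the shift makes that term harmless.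

Put $k=2m+1$, $d_m=(1,k)$ and
\[
e_m=\lambda_m-\lambda_m*\delta_{d_m}*(\delta_e-\lambda_m).
\]
By \eqref{eq:left} and Lemma~\ref{lem:action}, $\|e_m*f-f\|_S\le2\|\lambda_m*f-f\|_S\to0$ for $f\in S$. It remains to bound $\|e_m\|_S$. We have $d_m(x,0)d_m^{-1}=(\alpha_kx,0)$, so
\[
X_m'=d_mX_md_m^{-1}=\{x:x_c=1\text{ for }m+1\le c\le3m+1\}.
\]
Both $\lambda_m$ and $\lambda_{X_m'}$ are product measures on $\{\pm1\}^{\mathbb Z}$, with factor $\delta_1$ inside the respective window and the uniform distribution outside. The windows $[-m,m]$ and $[m+1,3m+1]$ are disjoint, so in each coordinate at least one factor is uniform, and $\lambda_m*\lambda_{X_m'}=\lambda_X$. Therefore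
\[
\lambda_m*\delta_{d_m}*\lambda_m=\lambda_m*\lambda_{X_m'}*\delta_{d_m}=\lambda_X*\delta_{d_m},\qquad e_m=\lambda_m+(\lambda_X-\lambda_m)*\delta_{d_m}.
\]
Right multiplication by $d_m$ sends $(x,0)$ to $(x,k)$. As a function,
\[
e_m(x,0)=l_m(x),\qquad e_m(x,2m+1)=1-l_m(x),\qquad e_m(x,j)=0\ \text{ otherwise};
\]
for $m=0$ this reads $e_0(x,0)=1+x_0$, $e_0(x,1)=-x_0$. Thus $\Pi e_m=1$ and $\|e_m\|_1\le3$, so $e_m\in S$ and $\|e_m\|_S\le4$. The sequence $(e_m)$ is a bounded left approximate identity of $S$, and $S$ factorizes by Theorem~\ref{thm:cohen}. This proves Theorem~\ref{thm:example}. \qed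

\begin{remark}
The shift enters only through $\lambda_m*\lambda_{X_m'}=\lambda_X$. In the direct product $X\times\mathbb Z$ one has $\lambda_m*\delta_d*\lambda_m=\lambda_m*\delta_d$, and $e_m$ collapses to $\lambda_m$. The group $X\rtimes\mathbb Z$ is IN, since $X$ is invariant, and it is not SIN, since $\alpha_k(X_m)\not\subset X_0$ for $|k|>m$.
\end{remark}

\section{A criterion by duality}\label{sec:criterion}

On a general non-SIN group there is no map like $\Pi$ with which to write down a norm. We reverse the order: we first choose the elements that are to be bounded, let $S$ be the Segal algebra they generate, and prove that $S$ is proper by exhibiting functionals that are large on $L^1(G)$ and small on $S$.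

\begin{proposition}\label{prop:criterion}
Let $E\subset L^1(G)$ be a set with $\|b\|_1\le3$ for $b\in E$. Suppose that
\begin{enumerate}
\item[(E1)] for every neighborhood $V$ of $e$, the set $E$ contains a positive multiple of a probability density on $V$;
\item[(E2)] $E$ contains a net $(e_\beta)$ with $\|e_\beta*f-f\|_1\to0$ for all $f\in L^1(G)$;
\item[(E3)] there are bounded Borel functions $\varphi_n$, each with $|\varphi_n|>\frac14$ on a nonempty open set, such that $\kappa_n=\sup_{b\in E}\|R(b)\varphi_n\|_\infty\to0$.
\end{enumerate}
Then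
\[
S=\Big\{\sum_if_i*b_i:\ f_i\in L^1(G),\ b_i\in E,\ \sum_i\|f_i\|_1<\infty\Big\},\qquad\|f\|_S=3\inf\sum_i\|f_i\|_1,
\]
with the infimum over all such countable representations of $f$, is a proper Segal algebra with a bounded left approximate identity.
\end{proposition}

\begin{proof}
\emph{Segal algebra.} Let $Y$ be the Banach space of families $(f_b)_{b\in E}$ in $L^1(G)$ with $\sum_b\|f_b\|_1<\infty$. The map $\Phi\colon Y\to L^1(G)$, $(f_b)\mapsto\sum_bf_b*b$, has norm at most $3$. Collecting the terms with the same $b_i$ does not increase $\sum\|f_i\|_1$, so $S$ is the range of $\Phi$ and $\|\cdot\|_S$ is $3$ times the quotient norm of $Y/\ker\Phi$. This gives (ii). If $s=\sum f_i*b_i$, then $L_ys=\sum(L_yf_i)*b_i$, so $\|L_ys\|_S\le\|s\|_S$, and equality follows by applying this to $y^{-1}$. Further $\|L_ys-s\|_S\le3\sum_i\|L_yf_i-f_i\|_1\to0$ as $y\to e$, since the terms are dominated by $2\|f_i\|_1$; with (iii) this gives (iv). By Lemma~\ref{lem:action}, $S$ is a left ideal. If $cw\in E$ with $c>0$ and $w$ a probability density on $V$, then $f*w=(c^{-1}f)*(cw)\in S$, and $f*w$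 is close to $f$ for small $V$ by \eqref{eq:small}. So (E1) gives density.

\emph{Approximate identity.} The elements of $E$ need not lie in $S$, but $a_\beta=e_\beta*e_\beta$ does, and $\|a_\beta\|_S\le3\|e_\beta\|_1\le9$. For $f\in L^1(G)$,
\[
\|a_\beta*f-f\|_1\le\|e_\beta*(e_\beta*f-f)\|_1+\|e_\beta*f-f\|_1\le4\|e_\beta*f-f\|_1\to0 .
\]
For $s=\sum f_i*b_i\in S$ we get $\|a_\beta*s-s\|_S\le3\sum_i\|a_\beta*f_i-f_i\|_1\to0$, the terms being dominated by $10\|f_i\|_1$.

\emph{Properness.} For $s=\sum f_i*b_i$, \eqref{eq:R} gives $|\langle s,\varphi_n\rangle|=|\sum_i\langle f_i,R(b_i)\varphi_n\rangle|\le\kappa_n\sum_i\|f_i\|_1$, so $|\langle s,\varphi_n\rangle|\le\frac13\kappa_n\|s\|_S$. Let $Z_n$ be a compact set of positive measure on which $|\varphi_n|>\frac14$, and $g_n=|Z_n|^{-1}1_{Z_n}\overline{\varphi_n}/|\varphi_n|$. Then $\|g_n\|_1=1$ and $\langle g_n,\varphi_n\rangle\ge\frac14$. If $S=L^1(G)$, the open mapping theorem gives $c$ with $\|f\|_S\le c\|f\|_1$ for all $f$, and $\frac14\le\frac c3\kappa_n\to0$, a contradiction.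
\end{proof}

Condition (E1) asks for a right approximate identity, which by Proposition~\ref{prop:right} cannot be bounded in a proper $S$; this is why only multiples are required, and in applications the multiples tend to $0$. The content of the criterion is the coexistence of (E2) and (E3).

\begin{example}\label{ex:test}
On the shift group take $E=\{e_m\}_{m\ge0}\cup\{(j+1)^{-1}\lambda_j\}_{j\ge0}$ and $\varphi_n(x,k)=\chi_n(x)=\prod_{|c|\le n}x_c$. For $b\in L^1(G)$,
\[
R(b)\varphi_n(x,k)=\chi_n(x)\int_X\ \prod_{|c+k|\le n}x'_c\ \,\Pi b(x')\,d\lambda_X(x').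
\]
For $b=e_m$ we have $\Pi b=1$ and the integral vanishes. For $b=\lambda_j$ it vanishes unless $[-n-k,n-k]\subset[-j,j]$, which is impossible for $j<n$. So $\kappa_n\le(n+1)^{-1}$, while $|\varphi_n|=1$.
\end{example}

In the example, $\varphi_n$ is invariant under right translation by every $d_m$. To see what can replace this invariance, let $a$ be as in \eqref{eq:shape} and start from a function $\psi\in C_c(G)$. If $w$ is concentrated so close to $e$ that $R(w)\psi\approx\psi$, the term $R(w)\psi$ in $R(a)\psi$ is large and must be canceled by the term $-R(w)R(\gamma)$ acting on something else. So we add the translate $\psi'=R(\gamma^{-1})\psi$. For any bounded Borel $\psi$ we have $R(w*\delta_\gamma)\psi'=R(w)\psi$, and expanding $R(a)=R(w)-R(w*\delta_\gamma)+R(w*\delta_\gamma)R(\mu)$ gives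
\begin{equation}\label{eq:cancel}
R(a)(\psi+\psi')=R(w)\psi'+R(w*\delta_\gamma)R(\mu)\psi'-R(w*\delta_\gamma)\big(\psi-R(\mu)\psi\big).
\end{equation}
The last term is small when $\mu$ is concentrated close enough to $e$. By \eqref{eq:Rconj}, $R(\mu)\psi'=R(\gamma^{-1})R(\mu^\gamma)\psi$, so the middle term is small if $R(\mu^\gamma)\psi\approx0$. If moreover $\mu$ is so concentrated that $w*\mu\approx w$ in $L^1(G)$, then $R(w)\psi'\approx R(w)R(\mu)\psi'$ is small too. What is needed, then, is a measure $\mu$ arbitrarily close to $e$ with a conjugate that nearly annihilates $\psi$.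

\section{Small averages with annihilating conjugates}\label{sec:conj}

\begin{proposition}\label{prop:conj}
Let $G$ be non-SIN. There are a subgroup $\Gamma\le G$, a compact set $C$ and functions $\psi_k\in C_c(G)$, $k\in\mathbb N$, with
\[
\operatorname{supp}\psi_k\subset C,\qquad\tfrac13\le\|\psi_k\|_\infty\le1,\qquad\|\psi_k\|_1\to0,
\]
such that for every neighborhood $V$ of $e$, all finite sets $Q\subset\Gamma$ and $F\subset\mathbb N$, and every $\varepsilon>0$, there are $\gamma\in\Gamma$ and a probability measure $\mu$ on $V$ with
\begin{equation}\label{eq:kill}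
\|R(\mu^{q\gamma})\psi_k\|_\infty\le\varepsilon\qquad(q\in Q,\ k\in F).
\end{equation}
\end{proposition}

The set $Q$ is there because \eqref{eq:cancel} will be applied repeatedly, to functions that are already sums of translates. The condition $\|\psi_k\|_1\to0$ serves, through Lemma~\ref{lem:thin}, to make $R(\theta)\psi_k$ small for finitely many given $\theta\in L^1(G)$. In a SIN group the conclusion fails: for invariant $V$ each $\mu^\gamma$ is again a probability measure on $V$, and $R(\mu^\gamma)\psi\approx\psi$ when $V$ is small.

A non-SIN group is not discrete, so $|\{e\}|=0$ and, by outer regularity, $e$ has neighborhoods of arbitrarily small measure. The proof splits according to where conjugation moves small elements: to infinity, or around inside a compact normal subgroup $K$ on whose dual $G$ has an infinite orbit, or toward a central point of $K$.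

\subsection*{Case 1: $G$ is not IN}
A model is the group of maps $t\mapsto at+b$ of $\mathbb R$ with $a>0$: conjugating the translation by $b$ with the dilation by $a$ gives the translation by $ab$, so an invariant neighborhood of $e$ contains all translations. Here conjugation spreads mass so thinly that no translate of a compact set captures much of it.

\begin{lemma}\label{lem:spread}
Let $G$ be non-IN, $V$ a neighborhood of $e$, $D\subset G$ compact and $\varepsilon>0$. There are a probability measure $v$ on $V$ and $\gamma\in G$ with $\sup_{x\in G}v^\gamma(xD)\le\varepsilon$.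
\end{lemma}

\begin{proof}
Shrink $V$ to be open and relatively compact, and let $v=|V|^{-1}1_V\lambda$. If $G$ is not unimodular, then
$v^\gamma(xD)=v(\gamma^{-1}xD\gamma)\le|V|^{-1}\Delta(\gamma)|D|$,
and the nontrivial homomorphism $\Delta\colon G\to(0,\infty)$ takes arbitrarily small values.

Let $G$ be unimodular and suppose $\sup_xv^\gamma(xD)>\varepsilon$ for all $\gamma$. We construct a compact invariant neighborhood of $e$. The translate $xD$ depends on $\gamma$, and we first remove this dependence. Let $y,y'$ be independent with law $v$, and let $u$ be the density of the law of $y^{-1}y'$; it is bounded with compact support, so $u\in L^2(G)$. Conjugation preserves $\lambda$, so $\kappa(\gamma)h(x)=h(\gamma^{-1}x\gamma)$ is a unitary representation on $L^2(G)$, and $\kappa(\gamma)u$ is the density of the law of $(\gamma y\gamma^{-1})^{-1}(\gamma y'\gamma^{-1})$. This element lies in $D^{-1}D$ when both factors $\gamma y\gamma^{-1}$ and $\gamma y'\gamma^{-1}$ lie in $xD$. Hence $\langle\kappa(\gamma)u,1_{D^{-1}D}\rangle\ge\sup_xv^\gamma(xD)^2\ge\varepsilon^2$ for all $\gamma$.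

The closed convex hull of $\{\kappa(\gamma)u:\gamma\in G\}$ in $L^2(G)$ is $\kappa$-invariant and has a unique element $h$ of minimal norm, so $\kappa(\gamma)h=h$ for all $\gamma$. Also $\langle h,1_{D^{-1}D}\rangle\ge\varepsilon^2$, so $h\ne0$. Put $p(x)=\int h(xy)\overline{h(y)}\,dy$. Approximating $h$ in $L^2(G)$ by functions in $C_c(G)$ shows that $p$ is a uniform limit of functions in $C_c(G)$, so $p\in C_0(G)$. The substitution $y=\gamma z\gamma^{-1}$ and the invariance of $h$ give $p(\gamma x\gamma^{-1})=p(x)$. As $p(e)=\|h\|_2^2>0$, the set $\{|p|\ge p(e)/2\}$ is a compact invariant neighborhood of $e$, a contradiction.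
\end{proof}

For Proposition~\ref{prop:conj} put $\Gamma=G$, let $C$ be a compact neighborhood of $e$, and let $\psi_k\in C_c(G)$ satisfy $0\le\psi_k\le1=\psi_k(e)$ with support in a neighborhood $U_k\subset C$, $|U_k|\to0$. For a probability measure $\mu$ and $z=q^{-1}x^{-1}q$,
\[
|R(\mu^{q\gamma})\psi_k(x)|\le\mu^{q\gamma}(x^{-1}C)=\mu^\gamma(q^{-1}x^{-1}Cq)=\mu^\gamma(z\,q^{-1}Cq).
\]
Lemma~\ref{lem:spread} with $D=\bigcup_{q\in Q}q^{-1}Cq$ gives \eqref{eq:kill}.

\subsection*{The compact subgroup of an IN group}
In an IN group small elements cannot be conjugated to infinity. They accumulate at a compact normal subgroup.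

\begin{lemma}[Iwasawa]\label{lem:iwasawa}
If $G$ is IN, there is a compact normal subgroup $K$ with $G/K$ SIN. If $s_i\to e$ is a net and $\gamma_i\in G$ are arbitrary, then $\gamma_is_i\gamma_i^{-1}$ has a subnet converging to a point of $K$.
\end{lemma}

\begin{proof}
Let $\Omega$ be a compact invariant neighborhood of $e$ and $d(x)=\|L_x1_\Omega-1_\Omega\|_1$, the measure of the symmetric difference of $x\Omega$ and $\Omega$. The function $d$ is continuous, and $d(xy)\le d(x)+d(y)$ and $d(x^{-1})=d(x)$ because the $L_x$ are isometries. Since $\gamma x\gamma^{-1}\Omega=\gamma(x\Omega)\gamma^{-1}$, $\Omega=\gamma\Omega\gamma^{-1}$ and $G$ is unimodular, $d(\gamma x\gamma^{-1})=d(x)$. If $d(x)<2|\Omega|$, then $x\Omega$ meets $\Omega$, so $x\in\Omega\Omega^{-1}$; hence $\{d\le\delta\}$ is compact for $\delta<2|\Omega|$. It follows that $K=\{d=0\}$ is a compact normal subgroup and $d(xk)=d(x)$ for $k\in K$. The compact sets $\{d\le\delta\}$ decrease to $K$ as $\delta\downarrow0$, so every open set containing $K$ contains one of them. The images of the open invariant sets $\{d<\delta\}$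 thus form a base of invariant neighborhoods of the identity in $G/K$. Finally $d(\gamma_is_i\gamma_i^{-1})=d(s_i)\to0$, so the net lies eventually in $\{d\le|\Omega|\}$, and each of its cluster points has $d=0$.
\end{proof}

For the rest of the section $G$ is IN and not SIN, and $K$ is as in the lemma. We recall the facts on compact groups that we use. Let $\widehat K$ be the set of equivalence classes of irreducible unitary representations of $K$; these are finite dimensional. A \emph{trigonometric polynomial} is a finite sum of matrix coefficients $k\mapsto\langle\sigma(k)\xi,\zeta\rangle$ with $\sigma\in\widehat K$. By the Peter--Weyl theorem, $\widehat K$ separates the points of $K$ and the trigonometric polynomials are dense in $C(K)$. By Schur's relations, coefficients of inequivalent irreducible representations are orthogonal in $L^2(K)$. For a measure $\nu$ on $K$ put $\sigma(\nu)=\int\sigma(y)\,d\nu(y)$, so $\|\sigma(\nu)\|\le\|\nu\|$. The Riemann--Lebesgue lemma says that for $h\in L^1(K)$ and $\delta>0$ the set $\{\tau\in\widehat K:\|\tau(h\lambda_K)\|>\delta\}$ is finite.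 Indeed, if $t$ is a trigonometric polynomial with $\|h-t\|_{L^1(K)}\le\delta$, then $\tau(t\lambda_K)=0$ by orthogonality unless $\tau$ is conjugate to one of the finitely many representations occurring in $t$.

Since $K$ is normal, $\sigma^g(k)=\sigma(gkg^{-1})$ defines a right action of $G$ on $\widehat K$, with $(\sigma^g)^h=\sigma^{gh}$ and $\sigma(\mu^g)=\sigma^g(\mu)$ for measures $\mu$ on $K$.

\subsection*{Case 2: some $G$-orbit in $\widehat K$ is infinite}
The model is the shift group with $K=X$: the characters $x\mapsto\prod_{c\in J}x_c$ correspond to finite sets $J\subset\mathbb Z$, and every nonempty $J$ has an infinite orbit under the shift. The plan is to take functions $\psi_k$ whose spectrum along $K$ contains only representations with infinite orbit, and to conjugate this spectrum out of the finite set on which the Fourier transform of $\mu$ is large.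

Put $\Gamma=G$ and let $M\le K$ be the intersection of the kernels of all $\sigma\in\widehat K$ with finite orbit. We claim $M\ne\{e\}$. Let $\mathcal A\subset C(K)$ be the span of the coefficients of representations with finite orbit. It contains the constants and is closed under complex conjugation, because $\overline\sigma^{\,g}=\overline{\sigma^g}$. It is closed under products: if $\tau$ is a constituent of $\sigma_1\otimes\sigma_2$, then $\tau^g$ is a constituent of $\sigma_1^g\otimes\sigma_2^g$, and there are finitely many such tensor products, each with finitely many constituents. If $M=\{e\}$, then $\mathcal A$ separates points and is dense in $C(K)$ by the Stone--Weierstrass theorem; but the coefficients of a representation with infinite orbit are orthogonal to $\mathcal A$, a contradiction.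

So $\lambda_M(\{e\})\le\frac12$. Choose neighborhoods $U_k$ of $e$ inside a fixed compact set $C_0$ with $\lambda_M(U_k\cap M)\le\frac23$ and $|U_k|\to0$, and $b_k\in C_c(G)$ supported in $U_k$ with $0\le b_k\le1=b_k(e)$. Put
\[
\psi_k=b_k-R(\lambda_M)b_k .
\]
Both terms take values in $[0,1]$, so $\|\psi_k\|_\infty\le1$; $\psi_k(e)\ge1-\frac23$; the support lies in $C=C_0M$; and $\|\psi_k\|_1\le2|U_k|$ because $\lambda$ is right invariant. From $\lambda_M*\lambda_M=\lambda_M$ we get $R(\lambda_M)\psi_k=0$.

Let $V,Q,F,\varepsilon$ be given. Choose a continuous probability density $h$ on $K$, supported so close to $e$ that $\|R(h\lambda_K)\psi_k-\psi_k\|_\infty\le\varepsilon/4$ for $k\in F$, and a trigonometric polynomial $t=\sum_it_i$, $t_i(y)=\langle\sigma_i(y)\xi_i,\zeta_i\rangle$, with $\|t-h\|_\infty\le\varepsilon/4$. Then $\|R(t\lambda_K)\psi_k-\psi_k\|_\infty\le\varepsilon/2$. If $\sigma_i$ has finite orbit, then $t_i$ is constant on cosets of $M$, so $t_i\lambda_K=(t_i\lambda_K)*\lambda_M$ and $R(t_i\lambda_K)\psi_k=0$. Let $I$ be the set of the remaining indices. For a probability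 measure $\nu$ on $K$, the measure $\nu*(t_i\lambda_K)$ has the density
\[
z\mapsto\int\langle\sigma_i(y^{-1}z)\xi_i,\zeta_i\rangle\,d\nu(y)=\langle\sigma_i(z)\xi_i,\sigma_i(\nu)\zeta_i\rangle
\]
with respect to $\lambda_K$. Taking $\nu=\mu^g$ for a probability measure $\mu$ on $K$, we obtain
\[
\|R(\mu^g)\psi_k\|_\infty\le\frac\varepsilon2+\sum_{i\in I}\|\xi_i\|\|\zeta_i\|\,\|\sigma_i^g(\mu)\|\qquad(k\in F,\ g\in G).
\]
Choose $\delta>0$ with $\delta\sum_{i\in I}\|\xi_i\|\|\zeta_i\|\le\varepsilon/2$, and let $\mu$ be a probability measure on $V\cap K$ with a density in $L^1(K)$. The set $P=\{\tau\in\widehat K:\|\tau(\mu)\|>\delta\}$ is finite. It suffices to find $\gamma$ with $\sigma_i^{q\gamma}\notin P$ for all $i\in I$, $q\in Q$. Fix $i$, $q$ and $\tau\in P$, and let $G_i$ be the stabilizer of $\sigma_i$, a subgroup of infinite index. If $\sigma_i^{q\gamma_0}=\tau$, then $\sigma_i^{q\gamma}=\tau$ exactly when $q\gamma\gamma_0^{-1}q^{-1}\in G_i$, that is, $\gamma\in(q^{-1}G_iq)\gamma_0$. So the excluded $\gamma$ form a finite union of cosets of subgroups of infinite index. By B.~H.~Neumann's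 theorem \cite{Neumann}, no group is such a union. Hence a suitable $\gamma$ exists.

\subsection*{Case 3: all $G$-orbits in $\widehat K$ are finite}
The model is $\mathbb R^2\times\mathbb T$ with $(x,y,z)(x',y',z')=(x+x',y+y',zz'e^{ixy'})$ and $K=\{0\}^2\times\mathbb T$ central. Conjugating $(0,s,1)$ by $(x,0,1)$ gives $(0,s,e^{ixs})$, which tends to $(0,0,-1)$ when $s\to0$ and $xs=\pi$. Here a small element $s$ has a conjugate near a central point $t\ne e$, and averaging over the powers of $s$ nearly annihilates, after conjugation, the functions that transform by a character $\chi$ with $\chi(t)\ne1$.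

\emph{Step 1: $K$ has small $G$-invariant neighborhoods.} Let $\tau$ be the direct sum of the members of finitely many orbits. Then $\tau^g$ is unitarily equivalent to $\tau$, so $\{k\in K:\|\tau(k)-1\|<\delta\}$ is invariant under conjugation by $G$. The closed sets $\{\|\tau(k)-1\|\le\delta\}$ are directed downward and, since every $\sigma\in\widehat K$ occurs in some $\tau$, their intersection is $\{e\}$. By compactness of $K$ they form a base at $e$ in $K$. Consequently, if $c_i\in K$, $c_i\to e$ and $\gamma_i\in G$, then $\gamma_ic_i\gamma_i^{-1}\to e$.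

\emph{Step 2: the point $t$.} By \eqref{eq:nonsin} there are an open $U\ni e$, a net $s_i\to e$ (indexed by the neighborhoods of $e$) and $\gamma_i\in G$ with $t_i=\gamma_is_i\gamma_i^{-1}\notin U$. By Lemma~\ref{lem:iwasawa} we may pass to a subnet with $t_i\to t\in K$. As $U$ is open, $t\notin U$, so $t\ne e$.

\emph{Step 3: $|K|=0$.} The function $x\mapsto|xK\cap K|$ is continuous and vanishes off $K$. If $|K|>0$ it is positive near $e$, so $K$ is open, $s_i\in K$ eventually, and $t_i\to e$ by Step 1, a contradiction.

\emph{Step 4: $t$ is central in $K$.} Let $k\in K$ and $k_i=\gamma_i^{-1}k\gamma_i\in K$. Then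
\[
kt_ik^{-1}=\gamma_ik_is_ik_i^{-1}\gamma_i^{-1}=\gamma_ic_i\gamma_i^{-1}\,t_i,\qquad c_i=k_is_ik_i^{-1}s_i^{-1}.
\]
Here $c_i\in K$ because $K$ is normal, and $c_i\to e$ because $k_i$ stays in the compact set $K$ while $s_i\to e$. By Step 1, $\gamma_ic_i\gamma_i^{-1}\to e$, so $ktk^{-1}=t$.

\emph{Step 5: the character $\chi$ and the subgroup $\Gamma$.} The center $A$ of $K$ is a compact abelian group, normal in $G$, and $t\in A$. Pick $\sigma\in\widehat K$ with $\sigma(t)\ne1$. By Schur's lemma $\sigma(a)=\chi_1(a)1$ for $a\in A$, with a character $\chi_1$ of $A$; we have $\chi_1(t)\ne1$, and $\chi_1$ has a finite orbit since $\sigma$ does. The elements $q\in Q$ in \eqref{eq:kill} should not move the character, and this is the reason for $\Gamma$: let $\Gamma$ be the subgroup of $G$ fixing every point of the orbit of $\chi_1$. It has finite index, so along a cofinal subnet $\gamma_i=g\gamma_i'$ with $g$ fixed and $\gamma_i'\in\Gamma$. Then $r_i=\gamma_i's_i\gamma_i'^{-1}=g^{-1}t_ig\to t'=g^{-1}tg\in A$. The character $\chi=\chi_1^g$ has $\chi(t')=\chi_1(t)\ne1$ and $\chi^q=\chi$ for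 $q\in\Gamma$.

\emph{Step 6: the functions $\psi_k$.} Since $|A|=0$, there are open sets $O_k\supset A$ with $|O_k|\to0$, and by compactness of $A$ neighborhoods $U_k$ of $e$ with $U_kA\subset O_k$. Shrink them so that $U_k$ lies in a fixed compact set $C_0$ and $\operatorname{Re}\chi>\frac12$ on $U_k\cap A$. Take $b_k\in C_c(G)$ supported in $U_k$ with $b_k\ge0$ and $b_k(e)=1$. The function $x\mapsto\int_Ab_k(xa)\overline{\chi(a)}\,d\lambda_A(a)$ is continuous and vanishes off $U_kA$; at $e$ its real part is at least $\frac12\int_Ab_k\,d\lambda_A>0$. Let $\psi_k$ be this function divided by its supremum norm. Then $\|\psi_k\|_\infty=1$, $\operatorname{supp}\psi_k\subset C=C_0A$, $\|\psi_k\|_1\le|U_kA|\to0$, and invariance of $\lambda_A$ gives $R(a)\psi_k=\chi(a)\psi_k$ for $a\in A$.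

\emph{Step 7: the estimate.} Given $V,Q,F,\varepsilon$, choose $l$ with $2/(l|1-\chi(t')|)\le\varepsilon/2$. For $q\in Q$ we have $qt'^{\,j}q^{-1}\in A$ and $\chi(qt'^{\,j}q^{-1})=\chi(t')^j$, so
\[
\Big\|\frac1l\sum_{j<l}R(qt'^{\,j}q^{-1})\psi_k\Big\|_\infty=\frac1l\Big|\sum_{j<l}\chi(t')^j\Big|\le\frac2{l\,|1-\chi(t')|}\le\frac\varepsilon2 .
\]
Far enough along the net, $s_i^j\in V$ for $0\le j<l$, and $\|R(qr_i^jq^{-1})\psi_k-R(qt'^{\,j}q^{-1})\psi_k\|_\infty\le\varepsilon/2$ for the finitely many $(q,j,k)$. For such an $i$ put $\gamma=\gamma_i'$ and $\mu=\frac1l\sum_{j<l}\delta_{s_i^j}$. Then $R(\mu^{q\gamma})\psi_k=\frac1l\sum_{j<l}R(qr_i^jq^{-1})\psi_k$ has norm at most $\varepsilon$.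

The three cases are exhaustive, and Proposition~\ref{prop:conj} is proved. \qed

\section{The test functions on a first countable group}\label{sec:induction}

One application of \eqref{eq:cancel} makes a test function small against one element $a$. Condition (E3) requires it to be small against a whole approximate identity. With a countable base at $e$, a sequence $(e_m)$ suffices, and we can correct the test function once for each $m$, doubling the number of translates each time. The errors are chosen to decay faster than the number of translates grows.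

\begin{proposition}\label{prop:induction}
Let $H$ be a non-SIN locally compact group with a decreasing base $(V_m)_{m\ge1}$ of relatively compact open neighborhoods of $e$, and let $w_m=|V_m|^{-1}1_{V_m}$. There are $\gamma_m\in H$, probability measures $\mu_m$ on $V_m$, and Borel functions $\varphi_n$ $(n\ge1)$ with $\|\varphi_n\|_\infty\le1$ and $|\varphi_n|>\frac14$ on a nonempty open set, such that, with $e_m=w_m-w_m*\delta_{\gamma_m}+w_m*\delta_{\gamma_m}*\mu_m$,
\[
\lim_{n\to\infty}\sup_m\|R(e_m)\varphi_n\|_\infty=0\qquad\text{and}\qquad\lim_{n\to\infty}\|R(w_j)\varphi_n\|_\infty=0\ \text{ for each }j.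
\]
\end{proposition}

\begin{proof}
Take $\Gamma$, $C$ and $(\psi_k^0)_k$ from Proposition~\ref{prop:conj} for $H$.

\emph{The construction.} We choose $\psi_m\in\{\psi_k^0\}$, $\gamma_m\in\Gamma$ and $\mu_m$ for $m=1,2,\dots$ in turn. For a finite set $J=\{m_1<\dots<m_k\}$ of indices write $\gamma_J=\gamma_{m_1}\cdots\gamma_{m_k}$, and $\gamma_\emptyset=e$. At step $m$ the following finite sets are already defined:
\begin{gather*}
Q_m=\{\gamma_J:J\subset\{1,\dots,m-1\}\}\subset\Gamma,\\
T_m=\{w_j:j\le m\}\cup\{w_j*\delta_{\gamma_j},\ w_j*\delta_{\gamma_j}*\mu_j:j<m\}\subset L^1(H).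
\end{gather*}
The members of $T_m$ are probability densities, and $T_m\subset T_{m+1}$.
\begin{enumerate}
\item[1.] By Lemma~\ref{lem:thin} choose $\psi_m\in\{\psi_k^0\}$ with $\|R(\theta)\psi_m\|_\infty\le2^{-m}$ for $\theta\in T_m$.
\item[2.] Choose a neighborhood $W_m\subset V_m$ of $e$ such that for all $y\in W_m$:
\begin{enumerate}
\item[(a)] $\|\theta*\delta_y-\theta\|_1\le8^{-m}$ for $\theta\in T_m$;
\item[(b)] $\|R(y)R(q^{-1})\psi_n-R(q^{-1})\psi_n\|_\infty\le8^{-m}$ for $q\in Q_m$, $n\le m$;
\item[(c)] $\|R(\gamma y\gamma^{-1})\psi_m-\psi_m\|_\infty\le\frac1{12}$ for all $\gamma$ in the compact set $D_m=Q_m^{-1}C^{-1}CQ_m$.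
\end{enumerate}
\item[3.] By Proposition~\ref{prop:conj} choose $\gamma_m\in\Gamma$ and a probability measure $\mu_m$ on $W_m$ with $\|R(\mu_m^{q\gamma_m})\psi_n\|_\infty\le8^{-m}$ for $q\in Q_m$, $n\le m$.
\end{enumerate}
Thus $\psi_m$ is too thin to be seen by anything chosen before it, and $\mu_m$ lives on a scale finer than every object then present. Conditions (a) and (b) are the two requirements on $\mu$ found after \eqref{eq:cancel}. Condition (c) forces $\gamma_m$ far out, which keeps the test functions bounded.

\emph{The sets $C\gamma_J$ are pairwise disjoint.} If $\gamma_m\in D_m$, then (c) gives $\|R(\mu_m^{\gamma_m})\psi_m\|_\infty\ge\frac13-\frac1{12}=\frac14>8^{-m}$, contrary to step 3 with $q=e$. So $\gamma_m\notin D_m$. If $cq\gamma_m=c'q'$ with $c,c'\in C$ and $q,q'\in Q_m$, then $\gamma_m=q^{-1}c^{-1}c'q'\in D_m$; hence $CQ_m\gamma_m\cap CQ_m=\emptyset$. Now let $J\ne J'$ and let $m$ be the largest index in $J\cup J'$. If $m$ lies in exactly one of the two sets, then one of $C\gamma_J$, $C\gamma_{J'}$ lies in $CQ_m\gamma_m$ and the other in $CQ_m$. If $m$ lies in both,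 cancel $\gamma_m$ on the right and use induction on $m$.

\emph{The test functions.} Put
\[
\varphi_n=\sum_JR(\gamma_J^{-1})\psi_n,\qquad J\text{ ranging over the finite subsets of }\{n,n+1,\dots\}.
\]
The term $R(\gamma_J^{-1})\psi_n(x)=\psi_n(x\gamma_J^{-1})$ vanishes off $C\gamma_J$. So at each point at most one term is nonzero, $\varphi_n$ is Borel, $\varphi_n$ and all its partial sums are bounded by $1$, and $\varphi_n=\psi_n$ on $C$. In particular $|\varphi_n|>\frac14$ on the nonempty open set $\{|\psi_n|>\frac14\}\subset C$. For $m\ge n$ let $\varphi_n^{<m}$ be the sum over $J\subset\{n,\dots,m-1\}$ and $\varphi_n^{(m)}$ the sum over $J$ with largest element $m$; each has at most $2^m$ terms. Since $\gamma_{J\cup\{m\}}=\gamma_J\gamma_m$ for $J\subset\{n,\dots,m-1\}$,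
\[
\varphi_n^{(m)}=R(\gamma_m^{-1})\varphi_n^{<m},\qquad\varphi_n=\psi_n+\sum_{M\ge n}\varphi_n^{(M)}=\varphi_n^{<m}+\varphi_n^{(m)}+\sum_{M>m}\varphi_n^{(M)} .
\]
By dominated convergence, $R(\nu)$ may be applied to these series term by term, pointwise, for every $\nu\in M(H)$.

\emph{Three estimates.} Let $m\ge n$. From (b), summing at most $2^m$ terms of size $8^{-m}$,
\begin{equation}\label{eq:one}
\|\varphi_n^{<m}-R(\mu_m)\varphi_n^{<m}\|_\infty\le4^{-m}.
\end{equation}
By \eqref{eq:Rconj}, $R(\mu_m)R((q\gamma_m)^{-1})\psi_n=R((q\gamma_m)^{-1})R(\mu_m^{q\gamma_m})\psi_n$ for $q\in Q_m$, so step 3 gives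
\begin{equation}\label{eq:two}
\|R(\mu_m)\varphi_n^{(m)}\|_\infty\le4^{-m}.
\end{equation}
For $\theta\in T_m$ write $R(\theta)=R(\theta-\theta*\mu_m)+R(\theta)R(\mu_m)$. By (a), \eqref{eq:small} and \eqref{eq:two},
\begin{equation}\label{eq:three}
\|R(\theta)\varphi_n^{(m)}\|_\infty\le8^{-m}+4^{-m}\le2\cdot4^{-m}\qquad(\theta\in T_m).
\end{equation}

\emph{Conclusion.} Let $\theta\in T_n$. Then $\theta\in T_M$ for all $M\ge n$, and step 1 with \eqref{eq:three} gives
\begin{equation}\label{eq:old}
\|R(\theta)\varphi_n\|_\infty\le2^{-n}+\sum_{M\ge n}2\cdot4^{-M}=2^{-n}+\tfrac83\,4^{-n}.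
\end{equation}
This applies to $\theta=w_j$ for $n\ge j$ and proves the second limit. For $m<n$ the three terms of $e_m$ lie in $T_n$, so $\|R(e_m)\varphi_n\|_\infty\le3\cdot2^{-n}+8\cdot4^{-n}$.

Let $m\ge n$. This is where the cancellation is used. Apply \eqref{eq:cancel} with $a=e_m$, $\psi=\varphi_n^{<m}$ and $\psi'=\varphi_n^{(m)}$. Its three terms are bounded by \eqref{eq:three} with $\theta=w_m$, by \eqref{eq:two} and by \eqref{eq:one}, so
\[
\|R(e_m)(\varphi_n^{<m}+\varphi_n^{(m)})\|_\infty\le2\cdot4^{-m}+4^{-m}+4^{-m}.
\]
For $M>m$ the three terms of $e_m$ lie in $T_M$, so \eqref{eq:three} gives $\|R(e_m)\varphi_n^{(M)}\|_\infty\le6\cdot4^{-M}$, and these bounds sum to $2\cdot4^{-m}$. Altogether $\|R(e_m)\varphi_n\|_\infty\le6\cdot4^{-m}\le6\cdot4^{-n}$. Both cases together prove the first limit.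
\end{proof}

\section{General groups: reduction and lifting}\label{sec:general}

A general non-SIN group need not have a countable base at $e$. We pass to a quotient of an open subgroup that does, and pull the construction back. The tool is the Kakutani--Kodaira theorem \cite[Theorem 8.7]{HR1}: if $G'$ is a $\sigma$-compact locally compact group and $(O_j)$ is a sequence of neighborhoods of the identity, then there is a compact normal subgroup $N'\subset\bigcap_jO_j$ with $G'/N'$ metrizable. A single application is not enough, because the elements $\gamma$ that witness \eqref{eq:nonsin} for the neighborhoods of $N'$ may lie outside $G'$. We adjoin them and repeat.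

\begin{lemma}\label{lem:reduce}
Let $G$ be non-SIN. There are an open subgroup $G_\infty$ and a compact normal subgroup $N$ of $G_\infty$ such that $H=G_\infty/N$ has a countable base at the identity and is not SIN.
\end{lemma}

\begin{proof}
Let $U$ be as in \eqref{eq:nonsin} and $U_1$ an open neighborhood of $e$ with $U_1^2\subset U$. Let $G_1$ be the subgroup generated by a compact neighborhood of $e$; it is open and $\sigma$-compact. Choose a compact normal subgroup $N_1\subset U_1$ of $G_1$ with $G_1/N_1$ metrizable.

Suppose the open $\sigma$-compact subgroup $G_i$ and the compact normal subgroup $N_i$ of $G_i$ are given, with $G_i/N_i$ metrizable. Let $(O_{i,j})_j$ be the preimages in $G_i$ of a countable base of open neighborhoods of the identity of $G_i/N_i$. Then $\bigcap_jO_{i,j}=N_i$, and every open $W\supset N_i$ contains some $O_{i,j}$, because by compactness it contains a set $W'N_i$ with $W'$ an open neighborhood of $e$ in $G_i$. By \eqref{eq:nonsin} pick $\gamma_{i,j}\in G$ with $\gamma_{i,j}O_{i,j}\gamma_{i,j}^{-1}\not\subset U$. Let $G_{i+1}$ be generated by $G_i$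 and all $\gamma_{i,j}$; it is open and $\sigma$-compact. Choose a compact normal subgroup $N_{i+1}\subset\bigcap_jO_{i,j}=N_i$ of $G_{i+1}$ with $G_{i+1}/N_{i+1}$ metrizable.

Put $G_\infty=\bigcup_iG_i$ and $N=\bigcap_iN_i$. An element of $G_i$ normalizes $N_j$ for $j\ge i$, hence normalizes $N=\bigcap_{j\ge i}N_j$. If $W\supset N$ is open, the compact sets $N_i\setminus W$ decrease to $\emptyset$, so $N_i\subset W$ for some $i$, and $O_{i,j}\subset W$ for some $j$. Hence the images of the $O_{i,j}$ form a countable base at the identity of $H$. If $H$ were SIN, the image of $U_1\cap G_\infty$ would contain an open invariant neighborhood of the identity. Its preimage $W$ is open, contains $N$, is invariant under conjugation by $G_\infty$, and lies in $U_1N\subset U_1^2\subset U$. For $O_{i,j}\subset W$ we would get $\gamma_{i,j}O_{i,j}\gamma_{i,j}^{-1}\subset U$, a contradiction.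
\end{proof}

Let $\pi\colon G_\infty\to H$ be the quotient map; it is open. For a measure $\nu$ on $G_\infty$ let $\pi_*\nu$ be its image on $H$. Since $\pi$ is a homomorphism, $\pi_*(\nu_1*\nu_2)=\pi_*\nu_1*\pi_*\nu_2$. The restriction of $\lambda$ to $G_\infty$ is a left Haar measure, and Weil's formula states that, for a suitable left Haar measure on $H$,
\[
\int_{G_\infty}F\,d\lambda=\int_H\int_NF(xn)\,d\lambda_N(n)\,d(xN)
\]
for integrable $F$. The approximate identity on $G$ must concentrate at $e$ and not merely at $N$, so the lifts must have supports in a prescribed small set.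

\begin{lemma}\label{lem:lift}
Let $B\subset G_\infty$ be open and $\mu$ a probability measure on $H$ with compact support $Z\subset\pi(B)$. There is a probability measure $\tilde\mu$ on $B$ with $\pi_*\tilde\mu=\mu$. If $\mu$ has a density with respect to Haar measure, so does $\tilde\mu$.
\end{lemma}

\begin{proof}
Each point of $Z$ has a preimage in $B$ with a compact neighborhood inside $B$. Finitely many of these neighborhoods have images covering $Z$; let $\tilde Z\subset B$ be their union. Take $f\in C_c(G_\infty)$ supported in $B$ with $f\ge0$ and $f>0$ on $\tilde Z$. The function $f^N(xN)=\int_Nf(xn)\,d\lambda_N(n)$ is continuous on $H$ and positive on $Z$. For $F\in C_c(G_\infty)$ put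
\[
\tilde\mu(F)=\int_Z\frac{1}{f^N(xN)}\int_NF(xn)f(xn)\,d\lambda_N(n)\ d\mu(xN).
\]
This is a positive measure supported in $\operatorname{supp}f\subset B$. For $F=F'\circ\pi$ the integrand is $F'(xN)$, so $\pi_*\tilde\mu=\mu$, and $\tilde\mu$ has total mass $1$. If $\mu$ has a density $w$ vanishing off $Z$, Weil's formula shows that $\tilde\mu$ has the density $f\cdot(w/f^N)\circ\pi$ on $\pi^{-1}(Z)$ and $0$ elsewhere.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, \emph{(a)}$\Rightarrow$\emph{(b)}]
Let $G$ be non-SIN. Take $G_\infty$, $N$, $H$ from Lemma~\ref{lem:reduce}, and $V_m,w_m,\gamma_m,\mu_m,e_m,\varphi_n$ from Proposition~\ref{prop:induction} for $H$. Let $B$ range over the open neighborhoods of $e$ in $G_\infty$, directed by reverse inclusion; they form a base at $e$ in $G$. For each $B$ the open set $\pi(B)$ contains a closed neighborhood of the identity, so there is $m=m(B)$ with $\overline{V_m}\subset\pi(B)$. The measures $w_m$ and $\mu_m$ have support in the compact set $\overline{V_m}$. By Lemma~\ref{lem:lift} lift them to a probability density $\tilde w_B$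 and a probability measure $\tilde\mu_B$ on $B$, choose $\tilde\gamma_B\in\pi^{-1}(\gamma_m)$, and put
\[
\tilde e_B=\tilde w_B-\tilde w_B*\delta_{\tilde\gamma_B}*(\delta_e-\tilde\mu_B)\in L^1(G),\qquad \pi_*\tilde e_B=e_{m(B)} .
\]
Let $E$ consist of all $\tilde e_B$ and all $m(B)^{-1}\tilde w_B$. Then $\|b\|_1\le3$ for $b\in E$, and (E1) holds. By \eqref{eq:left} and \eqref{eq:small}, $\|\tilde e_B*f-f\|_1\le2\sup_{y\in B}\|L_yf-f\|_1\to0$, which is (E2).

For (E3) let $\tilde\varphi_n=\varphi_n\circ\pi$ on $G_\infty$ and $\tilde\varphi_n=0$ elsewhere. It is a bounded Borel function with $|\tilde\varphi_n|>\frac14$ on a nonempty open set. Each $b\in E$ vanishes off $G_\infty$. For $x\in G_\infty$ we have $R(b)\tilde\varphi_n(x)=\int\varphi_n(\pi(x)\pi(y))\,b(y)\,dy=R(\pi_*b)\varphi_n(\pi(x))$, and for $x\notin G_\infty$ we have $R(b)\tilde\varphi_n(x)=0$, since $xy\notin G_\infty$ for $y\in G_\infty$. Hence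
\[
\kappa_n\le\max\Big(\sup_m\|R(e_m)\varphi_n\|_\infty,\ \sup_jj^{-1}\|R(w_j)\varphi_n\|_\infty\Big).
\]
The first supremum tends to $0$ by Proposition~\ref{prop:induction}. For any $j_0$, the second is at most the maximum of $j_0^{-1}$ and of the finitely many numbers $\|R(w_j)\varphi_n\|_\infty$, $j<j_0$, which tend to $0$. So $\kappa_n\to0$. Proposition~\ref{prop:criterion} gives a proper Segal algebra on $G$ with a bounded left approximate identity. It factorizes by Theorem~\ref{thm:cohen}, which proves the last assertion of Theorem~\ref{thm:main}.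
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD} Bonsall and Duncan, \emph{Complete Normed Algebras}.

\bibitem{HR1} Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{HR2} Hewitt and Ross, \emph{Abstract Harmonic Analysis II}.

\bibitem{Neumann} B.~H.~Neumann, J. London Math. Soc. 29 (1954).

\bibitem{Remarks} \emph{Remarks on Segal algebras}, \texttt{https://archiv.ub.uni-heidelberg.de/\allowbreak volltextserver/\allowbreak 29057/1/\allowbreak Leinert\_1975\_Schriften06.pdf}.

\end{thebibliography}
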